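\title{A $\sigma$-Asplund generated space $C(K)$ that does not embed into an Asplund generated space}

\begin{abstract}
We construct, in ZFC, a compact space $K$ of weight at most $2^{\mathfrak c}$ such that $C(K)$ is $\sigma$-Asplund generated but is not isomorphic to a subspace of an Asplund generated space. The space $K$ is not a continuous image of a Radon--Nikod\'ym compact space, and the obstruction has a quantitative form with the optimal constant $1/2$. The construction adds up $m$ layers of coordinate functions of the Cantor set along almost disjoint families, so that the resulting functions are fragmented at scale $1/m$ but cannot be approximated by functions that are fragmented at all scales.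
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Banach spaces are real, subspaces are closed, and $B_X$, $B_{X^*}$ denote the closed unit balls of a Banach space $X$ and of its dual. A Banach space is \emph{Asplund} if each of its separable subspaces has a separable dual. A Banach space $X$ is \emph{Asplund generated} if there are an Asplund space $Y$ and a bounded linear map $T:Y\to X$ with $TY$ dense in $X$. A compact space is \emph{Radon--Nikod\'ym} if it is homeomorphic to a weak$^*$ compact subset of the dual of an Asplund space.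

For a non-empty bounded set $M\subset X$ and $x^*\in X^*$ put $\|x^*\|_M=\sup\{|\langle x^*,x\rangle|:x\in M\}$. The \emph{$M$-diameter} of $U\subset X^*$ is $\sup\{\|x_1^*-x_2^*\|_M:x_1^*,x_2^*\in U\}$. Given $\varepsilon>0$, the set $M$ is \emph{$\varepsilon$-Asplund} if every non-empty set $E\subset B_{X^*}$ contains a non-empty relatively weak$^*$ open subset of $M$-diameter less than $\varepsilon$. The space $X$ is \emph{$\sigma$-Asplund generated} if for every $\varepsilon>0$ the ball $B_X$ is a union of countably many $\varepsilon$-Asplund sets $A^\varepsilon_1,A^\varepsilon_2,\dots$.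

The seminorm $\|\cdot\|_M$ is the distance between functionals as seen from $M$, and $M$ is $\varepsilon$-Asplund when every set of functionals has a weak$^*$ open piece on which $M$ sees a variation of less than $\varepsilon$. Three examples fix the ideas.
\begin{itemize}
\item A finite set $M$ is $\varepsilon$-Asplund for every $\varepsilon>0$, because $\|\cdot\|_M$ is weak$^*$ continuous.
\item If $Y$ is Asplund and $T:Y\to Z$ is bounded and linear, then $T(nB_Y)$ is $\varepsilon$-Asplund in $Z$ for every $\varepsilon>0$ (Corollary~\ref{cor:asplund}).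
\item In $C(2^\omega)$, the set $M$ of coordinate functions $z\mapsto z(n)$ is not $\varepsilon$-Asplund for $\varepsilon\le1$: the set of point evaluations has no weak$^*$ isolated points, and two different point evaluations are at $\|\cdot\|_M$-distance $1$. Still, $M$ is a countable union of singletons.
\end{itemize}

The following three facts are known. They explain the problem; the proofs below do not use them.
\begin{itemize}
\item[(K1)] Every subspace of an Asplund generated space is $\sigma$-Asplund generated.
\item[(K2)] Every subspace of a $\sigma$-Asplund generated space is $\sigma$-Asplund generated.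
\item[(K3)] A Banach space $X$ is a subspace of an Asplund generated space if and only if $(B_{X^*},w^*)$ is a continuous image of a Radon--Nikod\'ym compact space.
\end{itemize}
The mechanism behind (K1) is perturbation. Let $X\subset Z$, let $T:Y\to Z$ have dense range with $Y$ Asplund, and put $H_n=T(nB_Y)$. For $\eta>0$ the sets $A_n$ of all $x\in B_X$ at distance less than $\eta$ from $H_n$ cover $B_X$, and $\|z^*\|_{A_n}\le\|z^*\|_{H_n}+\eta\|z^*\|$ for $z^*\in Z^*$. So $A_n$ is fragmented at scale about $2\eta$ \emph{because} it is close to a set that is fragmented at all scales. The definition of a $\sigma$-Asplund generated space keeps the sets $A_n$ and forgets $Z$ and $H_n$. It is intrinsic to $X$, and one asks whether it forgets anything essential. The problem is posed in \cite{source}.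

\medskip
\noindent\textbf{Problem.} \emph{Is every $\sigma$-Asplund generated Banach space isomorphic to a subspace of an Asplund generated Banach space?}
\medskip

There are reasons to guess yes. Both classes are closed under subspaces. Both contain all separable spaces: if $(x_n)$ is dense in $B_X$, then $(a_n)\mapsto\sum_n2^{-n}a_nx_n$ maps the Asplund space $\ell_2$ onto a dense subspace of $X$. Fragmentation by $M$ is decided by the countable subsets of $M$ (Lemma~\ref{lem:countable}). And in the third example above the failure at scale $1$ is matched by an approximation: all coordinate functions lie within $1/2$ of the constant $1/2$. One may hope that an $\varepsilon$-Asplund set, perhaps after a countable splitting, always lies within a fixed multiple of $\varepsilon$ of a set in some larger space that is fragmented at all scales. The answer is nevertheless negative.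

\begin{theorem}\label{thm:main}
There is a compact Hausdorff space $K$ of weight at most $2^{\mathfrak c}$ such that
\begin{itemize}
\item[(a)] $C(K)$ is $\sigma$-Asplund generated;
\item[(b)] $C(K)$ is not isomorphic to a subspace of an Asplund generated space.
\end{itemize}
\end{theorem}

The space $K$ is built in Section~\ref{sec:K} as a closed subset of a cube $[0,1]^{\mathbb A}$. Let $f_\alpha:K\to[0,1]$ $(\alpha\in\mathbb A)$ be the coordinate functions.

\begin{theorem}\label{thm:more}
The space $K$ and the functions $f_\alpha$ have the following further properties.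
\begin{itemize}
\item[(i)] Neither $K$ nor $(B_{C(K)^*},w^*)$ is a continuous image of a Radon--Nikod\'ym compact space.
\item[(ii)] Let $W$ be a Banach space that contains $C(K)$ isometrically, and let $0\le\eta<1/2$. Then $\{f_\alpha:\alpha\in\mathbb A\}$ cannot be covered by countably many sets $\Gamma_n$ for which there are bounded sets $H_n\subset W$, each $\varepsilon$-Asplund in $W$ for every $\varepsilon>0$, such that every $f_\alpha\in\Gamma_n$ satisfies $\|f_\alpha-h\|\le\eta$ for some $h\in H_n$. For $\eta=1/2$ such a cover exists.
\item[(iii)] The closed linear span $X_0$ of $\{f_\alpha:\alpha\in\mathbb A\}$ in $C(K)$ is $\sigma$-Asplund generated and is not isomorphic to a subspace of an Asplund generated space.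
\end{itemize}
\end{theorem}

Everything is proved in ZFC. The proof exploits an order of quantifiers. In a $\sigma$-Asplund generated space the scale $\varepsilon$ comes first and the cover depends on it. In a subspace of an Asplund generated space the cover comes first, and the approximating sets $H_n$ then work for every $\varepsilon$. For each $m$ we build a \emph{block of height $m$}: a family of functions with values in $\{0,\frac1m,\dots,1\}$ that is fragmented at scale $1/m$, that splits into countably many pieces fragmented at all scales, but that cannot, as a whole, be approximated with an error $\eta<1/2$ by a family fragmented at all scales (Sections~\ref{sec:blocks}--\ref{sec:step}). The index set $\mathbb A$ is the product of the index sets of all blocks. For the scale $1/p$ we split the first $p-1$ factors and leave the others alone; this gives (a) (Sections~\ref{sec:K} and~\ref{sec:a}). By the Baire theorem, any countable cover of $\mathbb A$ has a member that contains a full copy of some block; this gives (b) (Section~\ref{sec:b}).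

\section{Fragmented families of functions}\label{sec:frag}

\subsection*{Conventions and standard facts}
We write $\omega=\{0,1,\dots\}$, and \emph{countable} means finite or countably infinite. The symbol $1_{\{\dots\}}$ is $1$ if the condition holds and $0$ otherwise. The Cantor set is $R=2^\omega$; for a finite $0$--$1$ sequence $\tau\in2^{<\omega}$ of length $|\tau|$, the set $[\tau]=\{z\in R:z\supset\tau\}$ is clopen, and these sets form a base of $R$. For a set $A$, the words \emph{closed, compact, continuous} refer to the product topology of $\mathbb R^A$, which is metrizable when $A$ is countable, while \emph{diameter} and \emph{Lipschitz} refer to $\|u-u'\|_A=\sup_{a\in A}|u(a)-u'(a)|$. The \emph{weight} of a space is the least cardinality of a base; for infinite $A$, a subspace of $[0,1]^A$ has weight at most $|A|$.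

We use the following theorems. \emph{Baire:} if a non-empty completely metrizable space is covered by countably many sets, one of them is dense in some non-empty open set. \emph{Stone--Weierstrass:} if a family of continuous functions separates the points of a compact space $Q$, the polynomials in these functions are dense in $C(Q)$; perturbing the coefficients, rational polynomials suffice. \emph{Riesz:} $C(Q)^*$ is the space of signed Radon measures with the total variation norm. \emph{Hahn--Banach:} functionals extend from subspaces with the same norm. Balls of a dual space are weak$^*$ compact, and weak$^*$ compact sets are norm bounded. A subset of the first uncountable ordinal $\omega_1$ is bounded in $\omega_1$ exactly when it is countable.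

\begin{definition}\label{def:frag}
Let $Q$ be a compact Hausdorff space, $g_b\in C(Q)$ for $b\in B$, and $\varepsilon>0$. The pair $(Q,(g_b)_{b\in B})$ is \emph{$\varepsilon$-fragmented} if every non-empty $E\subset Q$ has a non-empty relatively open subset $U$ with $|g_b(u)-g_b(u')|<\varepsilon$ for all $u,u'\in U$ and $b\in B$.
\end{definition}

The index set $B$ may be empty, functions may repeat, and the property passes to subfamilies. If $M\subset X$ is $\varepsilon$-Asplund, then $((B_{X^*},w^*),M)$ is $\varepsilon$-fragmented. For $M\subset C(Q)$ and $E\subset Q$ put $\operatorname{osc}_M(E)=\sup\{|f(u)-f(u')|:u,u'\in E,\ f\in M\}$.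

The first lemma is our tool for proving fragmentation: it reduces the task to covering $Q$, for countable families only.

\begin{lemma}\label{lem:countable}
Let $Q$ be compact Hausdorff, $M\subset C(Q)$ and $\eta>0$. Suppose that for every countable $M_0\subset M$ the space $Q$ is a countable union of sets $V$ with $\operatorname{osc}_{M_0}(V)<\eta$. Then every non-empty $E\subset Q$ has a non-empty relatively open subset $U$ with $\operatorname{osc}_M(U)\le\eta$.
\end{lemma}

\begin{proof}
Suppose that $E$ is a counterexample. If $U$ is a non-empty relatively open subset of $\overline E$, then $U\cap E$ is non-empty and relatively open in $E$, so there are $x_0,x_1\in U$ and $f\in M$ with $|f(x_0)-f(x_1)|>\eta$. Since $f$ is continuous and $\overline E$ is regular, $x_0$ and $x_1$ have relatively open neighborhoods $U_0,U_1$ in $\overline E$ with $\overline{U_0}\cup\overline{U_1}\subset U$ and $|f(y_0)-f(y_1)|>\eta$ whenever $y_i\in\overline{U_i}$. Starting from $U_\emptyset=\overline E$ and repeating this step, we get non-empty relatively open sets $U_s\subset\overline E$ and functions $f_s\in M$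 $(s\in2^{<\omega})$ with $\overline{U_{s0}}\cup\overline{U_{s1}}\subset U_s$ and $|f_s(y_0)-f_s(y_1)|>\eta$ for $y_i\in\overline{U_{si}}$. By compactness, for each $z\in R$ there is $y_z\in\bigcap_n\overline{U_{z|n}}$. If $z\ne z'$ and $s$ is their longest common initial segment, then $|f_s(y_z)-f_s(y_{z'})|>\eta$. So for $M_0=\{f_s:s\in2^{<\omega}\}$, a set $V$ with $\operatorname{osc}_{M_0}(V)<\eta$ contains $y_z$ for at most one $z$, and countably many such sets cannot cover $Q$.
\end{proof}

\begin{corollary}\label{cor:asplund}
Let $Y$ be an Asplund space, $T:Y\to Z$ bounded and linear, and $C,n>0$. For every $\varepsilon>0$, every non-empty $E\subset CB_{Z^*}$ has a non-empty relatively weak$^*$ open subset of $T(nB_Y)$-diameter less than $\varepsilon$. In particular $((CB_{Z^*},w^*),T(nB_Y))$ is $\varepsilon$-fragmented for every $\varepsilon>0$.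
\end{corollary}

\begin{proof}
Let $M_0=\{Ty_j:j\in\omega\}$ with $y_j\in nB_Y$, and let $Y_0$ be the closed linear span of the $y_j$. Its dual is separable, so $Y_0^*$ is a countable union of sets of norm diameter less than $\varepsilon/(2n)$. Their preimages under $z^*\mapsto(T^*z^*)|_{Y_0}$ cover $CB_{Z^*}$, and since $|\langle z_1^*-z_2^*,Ty_j\rangle|\le n\|(T^*z_1^*-T^*z_2^*)|_{Y_0}\|$, each preimage $V$ has $\operatorname{osc}_{M_0}(V)<\varepsilon/2$. Lemma~\ref{lem:countable} with $\eta=\varepsilon/2$ gives the claim.
\end{proof}

The second lemma is our tool for refuting approximation. It says that a fragmented family cannot follow the late coordinates of the Cantor set: near one point $v$, as measured by any single $g_b$, both values of every late coordinate occur.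

\begin{lemma}\label{lem:cantor}
Let $(Q,(g_b)_{b\in B})$ be $\varepsilon$-fragmented, let $\tau\in2^{<\omega}$, and let $(r_l,q_l)_{l\in\Lambda}$ be points of $[\tau]\times Q$ such that $\{r_l:l\in\Lambda\}$ is dense in $[\tau]$. Then there are $N\in\omega$ and $v\in\overline{\{q_l:l\in\Lambda\}}$ such that for all $b\in B$, $n\ge N$ and $i\in\{0,1\}$ there is $l\in\Lambda$ with
\[
r_l(n)=i\qquad\text{and}\qquad|g_b(q_l)-g_b(v)|<\varepsilon .
\]
\end{lemma}

\begin{proof}
The map $r_l\mapsto q_l$ has no continuity, so an open piece of $Q$ need not correspond to an open piece of $[\tau]$. We repair this by passing to a minimal closed relation. Let $\mathrm{pr}_1,\mathrm{pr}_2$ be the projections of $[\tau]\times Q$ and let $\Pi$ be the closure of $\{(r_l,q_l):l\in\Lambda\}$. The set $\mathrm{pr}_1\Pi$ is compact and dense in $[\tau]$, so it equals $[\tau]$. The intersection of a chain of closed subsets of $\Pi$ that project onto $[\tau]$ again projects onto $[\tau]$, because over each $z\in[\tau]$ we intersect a chain of non-empty compact fibers. By Zorn's lemma there is a minimal closed $\Pi_0\subset\Pi$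 with $\mathrm{pr}_1\Pi_0=[\tau]$.

Apply Definition~\ref{def:frag} to $E=\mathrm{pr}_2\Pi_0$: there is an open $O\subset Q$ with $O\cap E\ne\emptyset$ and $|g_b(u)-g_b(u')|<\varepsilon$ for $u,u'\in O\cap E$, $b\in B$. The set $V=\Pi_0\cap\mathrm{pr}_2^{-1}(O)$ is non-empty and relatively open in $\Pi_0$. By minimality, the compact set $\mathrm{pr}_1(\Pi_0\setminus V)$ is a proper subset of $[\tau]$, so it misses $[\tau']$ for some $\tau'\supset\tau$. Thus every point of $\Pi_0$ above $[\tau']$ lies in $V$. Put $N=|\tau'|$ and pick $v\in O\cap E$; then $v\in\mathrm{pr}_2\Pi\subset\overline{\{q_l\}}$.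

Given $b$, $n\ge N$ and $i$, take $z\in[\tau']$ with $z(n)=i$ and $q$ with $(z,q)\in\Pi_0$. Then $(z,q)\in V$, so $q\in O\cap E$ and $|g_b(q)-g_b(v)|<\varepsilon$. The conditions $z'(n)=i$ and $|g_b(q')-g_b(v)|<\varepsilon$ define an open neighborhood of $(z,q)\in\Pi$, which contains some $(r_l,q_l)$.
\end{proof}

Both hypotheses on $Q$ are needed. Let $(r_l,q_l)$ run through the diagonal points $(z,z)$, $z\in R$, let $g_n(q)=q(n)$ and $\varepsilon=1$. The conclusion fails for $b=n$ and $i=1-v(n)$. If $Q=R$ has its usual topology, it is compact but the family is not $1$-fragmented; if $Q=R$ is discrete, the fragmentation condition holds but $Q$ is not compact.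

\section{Blocks, and the passage from height one to height two}\label{sec:blocks}

For $\delta\ge0$, call a set $\Phi\subset\mathbb R^A$ \emph{$\delta$-coverable} if it is contained in a union of countably many compact subsets of $\mathbb R^A$ of diameter at most $\delta$. Subsets and countable unions of $\delta$-coverable sets are $\delta$-coverable; the $0$-coverable sets are the countable sets; and if $h:\mathbb R^A\to\mathbb R^{A'}$ is continuous and $\lambda$-Lipschitz, it maps $\delta$-coverable sets to $\lambda\delta$-coverable sets. Coverability is the hypothesis of Lemma~\ref{lem:countable} in a form that can be lifted from points to measures: compact sets are Borel.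

\begin{definition}\label{def:block}
A \emph{block of height $m\ge1$} is a quadruple $(P,\Theta,e,F)$, where $P,\Theta$ are non-empty sets, $e:\Theta\to\omega$, and $F:P\times\Theta\times\omega\to\{0,\dots,m\}$, with the properties (B1)--(B3) below. The \emph{rank} of $(\theta,n)\in\Theta\times\omega$ is $e(\theta,n)=\max\{e(\theta),n\}$, and for $A_0\subset\Theta\times\omega$ the set $\Phi(A_0)$ is the closure of $\{F(x,\cdot)|_{A_0}:x\in P\}$ in $\{0,\dots,m\}^{A_0}$.
\begin{itemize}
\item[(B1)] If $A_0$ is countable, then $\Phi(A_0)$ is $1$-coverable.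
\item[(B2)] If $A_0$ is countable and the rank is bounded on $A_0$, then $\Phi(A_0)$ is countable.
\item[(B3)] Let $\varepsilon>0$, let $(Q,(g_b)_{b\in B})$ be $\varepsilon$-fragmented, and let $\pi:B\to\Theta\times\omega$ and $c:P\to Q$ be arbitrary maps. Then there are $\theta\in\Theta$, $N\in\omega$ and $v\in\overline{c(P)}$ such that for every $b\in B$ with $\pi(b)=(\theta,n)$, $n\ge N$, and every $j\in\{0,m\}$ there is $x\in P$ with
\[
F(x,\pi(b))=j\qquad\text{and}\qquad|g_b(c(x))-g_b(v)|<m\varepsilon .
\]
\end{itemize}
\end{definition}

Think of $P$ as a set of points and of $F(\cdot,a)$, $a\in\Theta\times\omega$, as functions on it. Property (B1) bounds the scale of fragmentation by $1$, although the values range over an interval of length $m$. Property (B2) says that the countably many pieces of bounded rank are fragmented at all scales. In (B3), $g_b\circ c$ is a proposed approximation of $F(\cdot,\pi(b))$, and the conclusion exhibits two points at which $F(\cdot,\pi(b))$ takes its extreme values while $g_b\circ c$ hardly moves. In the final application $\pi$ is the identity; the induction needs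 general $\pi$, because many functions of the new block involve the same function of the old block.

\begin{example}[height one]\label{ex:one}
Let $P=R$, $\Theta=\{*\}$, $e(*)=0$ and $F(z,*,n)=z(n)$. Property (B1) holds because $\{0,1\}^{A_0}$ is compact of diameter at most $1$, and (B2) holds because a set $A_0$ of bounded rank is finite. Property (B3) is Lemma~\ref{lem:cantor} for $\tau=\emptyset$ and the family $(z,c(z))_{z\in R}$.
\end{example}

For height two, take points $(r,x)\in R\times R$ and add a coordinate of $r$ to a coordinate of $x$. The difficulty is that (B1) and (B3) pull in opposite directions. Three attempts show how.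

\emph{All coordinates of $x$.} Let $\Theta'=\omega$ and $F'((r,x),k,n)=r(n)+x(k)$. On $A_0=\{(n,n):n\in\omega\}$ the point $(r,r)$ gives the sequence $2r$. These are uncountably many sequences at mutual distance $2$, so (B1) fails.

\emph{One coordinate of $x$.} Fix $k$, let $\Theta'=\{*\}$ and $F'((r,x),*,n)=r(n)+x(k)$. Now $\Phi(A_0)$ is the union of two compact sets of diameter at most $1$, one for each value of $x(k)$. But (B3) fails for $Q=\{0,1\}$, $c(r,x)=x(k)$, $g_b(q)=q$, $\pi$ the identity and $\varepsilon=1/4$: the values $F'=0$ and $F'=2$ force $c=0$ and $c=1$, which are not both within $1/2$ of $v$. So $k$ must be chosen after $Q$ and $c$ are known.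

\emph{Each coordinate of $x$ on a countable set of $r$.} Let $\Theta'$ consist of all pairs $s=(E,k)$, where $k\in\omega$ and $E$ is a countable dense subset of some $[\tau]$, and put
\[
F'((r,x),s,n)=r(n)+1_{\{r\in E\}}\,x(k).
\]
This satisfies (B3), by two applications of Lemma~\ref{lem:cantor}. Let $\varepsilon,Q,g_b,\pi,c$ be given. For each $r\in R$, the lemma applied to $(x,c(r,x))_{x\in R}$ gives $N_r$ and $v_r$. By the Baire theorem there is $k$ such that $\{r:N_r\le k\}$ is dense in some $[\tau]$; let $E\subset[\tau]$ be a countable subset of it that is dense in $[\tau]$, and $s=(E,k)$. The lemma applied to $(r,v_r)_{r\in E}$ gives $N$ and $v$. Let $\pi(b)=(s,n)$ with $n\ge N$, and $i\in\{0,1\}$. There is $r\in E$ with $r(n)=i$ and $|g_b(v_r)-g_b(v)|<\varepsilon$, and since $k\ge N_r$ there is $x$ with $x(k)=i$ and $|g_b(c(r,x))-g_b(v_r)|<\varepsilon$. Hence $F'((r,x),s,n)=2i$ and $|g_b(c(r,x))-g_b(v)|<2\varepsilon$.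

Property (B1) still fails. Fix $E$ dense in $R$ and let $A_0=\{((E,n),n):n\in\omega\}$; the points $(r,r)$ with $r\in E$ give the sequences $2r$, whose closure contains $2r$ for all $r\in R$. The cause is now visible: different indices share infinitely many $r$. If the sets $E$ belonging to different indices had finite intersections, then along a sequence of distinct points $r_i\to r$ at most one index $s_0$ would be active infinitely often on a suitable subsequence, and the limit would be $(s,n)\mapsto r(n)+\beta1_{\{s=s_0\}}$ with $\beta\in\{0,1\}$. Such limits fall into countably many compact sets of diameter at most $1$.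

So we need a family of indices that is almost disjoint, for (B1), and still rich enough to contain a suitable $(E,k)$ for \emph{every} function $r\mapsto N_r$, for (B3). At larger heights (B3) also returns an element $\theta$ at each point, and the family has to anticipate these as well.

\section{An almost disjoint family that guesses}\label{sec:guess}

We replace $R$ by a set $D$ that contains many copies of each point of $R$, indexed by the nodes of a tree of height $\omega_1$. A branch of the tree records, at each level, a guess about the points attached to its own initial segment of that level. By recursion, some branch guesses correctly everywhere.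

\begin{lemma}\label{lem:guess}
Let $\Theta$ be a non-empty set and $e:\Theta\to\omega$. There are a set $D$, points $r_d\in R$ $(d\in D)$, a non-empty set $S$, and for each $s\in S$ a number $k(s)\in\omega$, a sequence $\tau(s)\in2^{<\omega}$, a countable set $D_s\subset D$ and a map $\gamma_s:D_s\to\Theta$ such that
\begin{itemize}
\item[(i)] $D_s\cap D_{s'}$ is finite for $s\ne s'$;
\item[(ii)] $\{r_d:d\in D_s\}$ is a dense subset of $[\tau(s)]$, and $e(\gamma_s(d))\le k(s)$ for $d\in D_s$;
\item[(iii)] for all maps $d\mapsto\theta_d\in\Theta$ and $d\mapsto N_d\in\omega$ on $D$ there is $s\in S$ with $\gamma_s(d)=\theta_d$ and $N_d\le k(s)$ for all $d\in D_s$.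
\end{itemize}
If $|\Theta|\le2^{\mathfrak c}$, then $|S|\le2^{\mathfrak c}$.
\end{lemma}

\begin{proof}
Put $\Delta=(\Theta\times\omega)^R$ and $D=\big(\bigcup_{\xi<\omega_1}\Delta^\xi\big)\times R$, and let $r_d=r$ for $d=(w,r)$. For $s\in\Delta^\delta$, $\xi<\delta$ and $r\in R$ write $s(\xi)(r)=(s_1(\xi,r),s_2(\xi,r))\in\Theta\times\omega$; this is the guess of $s$ about the point $(s|\xi,r)$. Let $S$ be the set of all $s\in\Delta^\delta$, with $\delta<\omega_1$ a limit ordinal, for which there are $k\in\omega$, $\tau\in2^{<\omega}$, ordinals $\xi_0<\xi_1<\cdots$ with supremum $\delta$, and points $r_l\in[\tau]$ such that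
\begin{equation}\label{eq:data}
e(s_1(\xi_l,r_l))\le k\ \text{ and }\ s_2(\xi_l,r_l)\le k\quad(l\in\omega),\qquad\{r_l:l\in\omega\}\text{ is dense in }[\tau].
\end{equation}
For each $s\in S$ fix such data $k(s),\tau(s),\xi^s_l,r^s_l$ once and for all, and put
\[
d^s_l=(s|\xi^s_l,\,r^s_l),\qquad D_s=\{d^s_l:l\in\omega\},\qquad\gamma_s(d^s_l)=s_1(\xi^s_l,r^s_l).
\]
The first coordinates of the $d^s_l$ have different lengths, so $\gamma_s$ is well defined, and (ii) is part of \eqref{eq:data}.

(i) Let $s\in\Delta^\delta$, $s'\in\Delta^{\delta'}$. If $(w,r)\in D_s\cap D_{s'}$ and $w$ has length $\xi$, then $s|\xi=w=s'|\xi$ and $\xi$ occurs in both sequences $(\xi^s_l)$ and $(\xi^{s'}_l)$. If the intersection is infinite, infinitely many $\xi$ arise. An infinite subset of $\{\xi^s_l\}$ has supremum $\delta$ and an infinite subset of $\{\xi^{s'}_l\}$ has supremum $\delta'$, so $\delta=\delta'$, and $s|\xi=s'|\xi$ for unboundedly many $\xi<\delta$ gives $s=s'$.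

(iii) Define $w^*\in\Delta^{\omega_1}$ by recursion: if $w^*|\xi$ is known, put
\[
w^*(\xi)(r)=\big(\theta_{(w^*|\xi,r)},\,N_{(w^*|\xi,r)}\big)\qquad(r\in R).
\]
Let $k(\xi,r)=\max\{e(\theta_{(w^*|\xi,r)}),N_{(w^*|\xi,r)}\}$. For each $r$, the countably many sets $\{\xi<\omega_1:k(\xi,r)\le k\}$, $k\in\omega$, cover $\omega_1$, so the set for some $k=k_r$ is uncountable. By the Baire theorem there is $k$ such that $\{r:k_r\le k\}$ is dense in some $[\tau]$. Choose points $r_l\in[\tau]$ of this set $(l\in\omega)$ that are dense in $[\tau]$. Each set $\{\xi:k(\xi,r_l)\le k\}$ is uncountable, hence unbounded in $\omega_1$, so we can pick $\xi_0<\xi_1<\cdots$ with $k(\xi_l,r_l)\le k$. Then $\delta=\sup_l\xi_l$ is a countable limit ordinal, and $s=w^*|\delta$ satisfies \eqref{eq:data}. So $s\in S$.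

The data fixed for $s$ may differ from those just found. This does no harm, since $s$ guesses correctly at every level below $\delta$ and every $r$: for $d=d^s_l=(w^*|\xi^s_l,r^s_l)$ the definition of $w^*$ gives $\theta_d=s_1(\xi^s_l,r^s_l)=\gamma_s(d)$ and $N_d=s_2(\xi^s_l,r^s_l)\le k(s)$.

Property (iii) shows that $S\ne\emptyset$. If $|\Theta|\le2^{\mathfrak c}$, then $|\Delta|\le(2^{\mathfrak c})^{\mathfrak c}=2^{\mathfrak c}$, so $|\Delta^\delta|\le2^{\mathfrak c}$ for countable $\delta$, and $|S|\le\aleph_1\cdot2^{\mathfrak c}=2^{\mathfrak c}$.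
\end{proof}

The height $\omega_1$ is used to find $k_r$. In a tree of height $\omega$, the map $N_{(w,r)}=\text{length of }w$ is unbounded on every set $D_s$, and (iii) fails.

\section{Blocks of every height}\label{sec:step}

\begin{proposition}\label{prop:blocks}
For every $m\ge1$ there is a block $(P,\Theta,e,F)$ of height $m$ with $|\Theta|\le2^{\mathfrak c}$.
\end{proposition}

\begin{proof}
Height one is Example~\ref{ex:one}. Let $(P,\Theta,e,F)$ be a block of height $m$ with $|\Theta|\le2^{\mathfrak c}$, and take the objects of Lemma~\ref{lem:guess} for $\Theta$ and $e$. For $s\in S$ and $d\in D_s$ put $\varphi_s(d)=(\gamma_s(d),k(s))\in\Theta\times\omega$; by Lemma~\ref{lem:guess}(ii) its rank is $k(s)$. Define $P'=D\times P$, $\Theta'=S$, $e'(s)=k(s)$, and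
\[
F'((d,x),s,n)=r_d(n)+1_{\{d\in D_s\}}\,F(x,\varphi_s(d))\in\{0,\dots,m+1\},
\]
where the second term is $0$ for $d\notin D_s$. Over each $d$ sits a copy of the old block, and the function with index $(s,n)$ sees these copies only over $D_s$, through a function of the old block that does not depend on $n$. We write $\Phi$ and $\Phi'$ for the closures of Definition~\ref{def:block} in the old and the new block.

\medskip\noindent\emph{Properties (B1) and (B2).}
Let $A_0\subset S\times\omega$ be countable and non-empty, let $S_0$ be its projection to $S$, and let $D_*=\bigcup_{s\in S_0}D_s$; both sets are countable. We describe two kinds of compact sets that cover $\Phi'(A_0)$. For $d\in D_*$ let $A_d=\{\varphi_s(d):s\in S_0,\ d\in D_s\}$, a countable set, and define $h_d:\mathbb R^{A_d}\to\mathbb R^{A_0}$ by $h_d(y)(s,n)=r_d(n)+1_{\{d\in D_s\}}\,y(\varphi_s(d))$. This map is continuous and $1$-Lipschitz, and it sends $F(x,\cdot)|_{A_d}$ to $F'((d,x),\cdot)|_{A_0}$. So $\Phi_d=h_d(\Phi(A_d))$ is compact and contains $F'((d,x),\cdot)|_{A_0}$ for all $x\in P$. For $s_0\in S_0$ and $\beta\in\{0,\dots,m\}$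 let
\[
\Xi_{s_0,\beta}=\big\{\big(r(n)+\beta1_{\{s=s_0\}}\big)_{(s,n)\in A_0}:r\in R\big\},
\]
a continuous image of $R$ of diameter at most $1$. We claim that
\begin{equation}\label{eq:cover}
\Phi'(A_0)\subset\bigcup_{d\in D_*}\Phi_d\ \cup\bigcup_{s_0\in S_0,\ 0\le\beta\le m}\Xi_{s_0,\beta}.
\end{equation}
Since $A_0$ is countable, every $y\in\Phi'(A_0)$ is the pointwise limit of a sequence $F'((d_i,x_i),\cdot)|_{A_0}$. Passing to a subsequence, assume $r_{d_i}\to r$ in $R$. There are three cases.

If some $d\in D_*$ equals $d_i$ for infinitely many $i$, then $y\in\Phi_d$, because $\Phi_d$ is closed. From now on, each element of $D_*$ occurs only finitely often.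

If for every $s\in S_0$ we have $d_i\notin D_s$ for all large $i$, then $y(s,n)=\lim_ir_{d_i}(n)=r(n)$, so $y\in\Xi_{s_0,0}$ for any $s_0\in S_0$.

Otherwise there is $s_0\in S_0$ with $d_i\in D_{s_0}$ for infinitely many $i$. Pass to a subsequence on which $d_i\in D_{s_0}$ and the number $F(x_i,\varphi_{s_0}(d_i))\in\{0,\dots,m\}$ is a constant $\beta$; one $\beta$ serves all $n$, since this number does not depend on $n$. For $s\in S_0\setminus\{s_0\}$ the set $D_s\cap D_{s_0}$ is finite and each of its elements occurs finitely often, so $d_i\notin D_s$ for large $i$. Hence $y(s,n)=r(n)+\beta1_{\{s=s_0\}}$ and $y\in\Xi_{s_0,\beta}$. This proves \eqref{eq:cover}.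

By (B1) for the old block each $\Phi(A_d)$, hence each $\Phi_d$, is $1$-coverable, and \eqref{eq:cover} gives (B1). For (B2), suppose that $k(s)\le N$ and $n\le N$ for all $(s,n)\in A_0$. An element of $\Xi_{s_0,\beta}$ then depends only on $r(0),\dots,r(N)$, so $\Xi_{s_0,\beta}$ is finite. The elements $\varphi_s(d)$ of $A_d$ have rank $k(s)\le N$, so $\Phi(A_d)$ and $\Phi_d$ are countable by (B2) for the old block. By \eqref{eq:cover}, $\Phi'(A_0)$ is countable.

\medskip\noindent\emph{Property (B3).}
Let $\varepsilon$, $(Q,(g_b)_{b\in B})$, $\pi=(\pi_1,\pi_2):B\to S\times\omega$ and $c:P'\to Q$ be given. For $d\in D$ let $B_d=\{b\in B:d\in D_{\pi_1(b)}\}$ be the set of those $b$ whose function sees the copy over $d$, and let $\pi_d(b)=\varphi_{\pi_1(b)}(d)$ for $b\in B_d$. Property (B3) of the old block, applied to $(Q,(g_b)_{b\in B_d})$, $\pi_d$ and $x\mapsto c(d,x)$, gives $\theta_d\in\Theta$, $N_d\in\omega$ and $v_d\in\overline{\{c(d,x):x\in P\}}$ with the following property: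
\begin{equation}\label{eq:old}
\begin{gathered}
\text{if }b\in B_d,\ \pi_d(b)=(\theta_d,n'),\ n'\ge N_d\text{ and }j\in\{0,m\},\text{ then there is }x\in P\\
\text{with }F(x,\pi_d(b))=j\text{ and }|g_b(c(d,x))-g_b(v_d)|<m\varepsilon .
\end{gathered}
\end{equation}
By Lemma~\ref{lem:guess}(iii) there is $s\in S$ with $\gamma_s(d)=\theta_d$ and $N_d\le k(s)$ for all $d\in D_s$. So if $\pi_1(b)=s$ and $d\in D_s$, then $b\in B_d$ and $\pi_d(b)=\varphi_s(d)=(\theta_d,k(s))$ with $k(s)\ge N_d$, and \eqref{eq:old} applies to $b$ and $d$.

By Lemma~\ref{lem:guess}(ii) we may apply Lemma~\ref{lem:cantor} to the family $(r_d,v_d)_{d\in D_s}$ in $[\tau(s)]\times Q$. It gives $N\in\omega$ and $v\in\overline{\{v_d:d\in D_s\}}\subset\overline{c(P')}$. Let $\pi(b)=(s,n)$ with $n\ge N$, and let $j'\in\{0,m+1\}$. Write $j'=i+j$ with $(i,j)=(0,0)$ or $(i,j)=(1,m)$. There is $d\in D_s$ with $r_d(n)=i$ and $|g_b(v_d)-g_b(v)|<\varepsilon$, and by \eqref{eq:old} there is $x\in P$ with $F(x,\varphi_s(d))=j$ and $|g_b(c(d,x))-g_b(v_d)|<m\varepsilon$. Then $F'((d,x),s,n)=i+j=j'$ and $|g_b(c(d,x))-g_b(v)|<(m+1)\varepsilon$. This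 is (B3) with $s$ in the role of $\theta$. Finally $|\Theta'|=|S|\le2^{\mathfrak c}$.
\end{proof}

\section{The compact space $K$}\label{sec:K}

A single block is not a counterexample, since by (B2) it splits into countably many pieces that are fragmented at all scales. We combine all heights so that no countable cover splits all blocks at once. Fix blocks $(P_m,\Theta_m,e_m,F_m)$ of height $m$ with $|\Theta_m|\le2^{\mathfrak c}$, $m\ge1$, write $\Phi_m$ for their closures, and put
\[
A^{(m)}=\Theta_m\times\omega,\qquad\mathbb A=\prod_{m\ge1}A^{(m)},\qquad\mathbb P=\Big\{(\sigma,x):m\ge1,\ \sigma\in\prod_{k<m}A^{(k)},\ x\in P_m\Big\}.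
\]
For $\sigma$ of length $m-1$ and $\alpha\in\mathbb A$, write $\sigma\subset\alpha$ if $\sigma=(\alpha_1,\dots,\alpha_{m-1})$. Define $\kappa:\mathbb P\to[0,1]^{\mathbb A}$ by
\[
\kappa(\sigma,x)(\alpha)=\frac1m\,1_{\{\sigma\subset\alpha\}}\,F_m(x,\alpha_m)\qquad(\sigma\text{ of length }m-1).
\]
Let $K$ be the closure of $\kappa(\mathbb P)$, and let $f_\alpha:K\to[0,1]$ be the coordinate functions. So at each finite sequence $\sigma$ of length $m-1$ sits a copy of $P_m$; on it $f_\alpha$ is the normalized function of the $m$-th block with index $\alpha_m$ if $\alpha$ extends $\sigma$, and $0$ otherwise. The weight of $K$ is at most $|\mathbb A|\le(2^{\mathfrak c})^{\aleph_0}=2^{\mathfrak c}$.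

For $p\ge1$ and $N\in\omega$ let
\[
\mathbb A^p_N=\{\alpha\in\mathbb A:e_k(\alpha_k)\le N\text{ for all }k<p\}.
\]
For fixed $p$ only finitely many coordinates are restricted, so these sets increase with $N$ and their union is $\mathbb A$.

\begin{lemma}\label{lem:K}
If $\mathbb A_0\subset\mathbb A^p_N$ is countable and non-empty, then $\Psi=\{\psi|_{\mathbb A_0}:\psi\in K\}$ is $1/p$-coverable.
\end{lemma}

\begin{proof}
Let $\Sigma_0$ be the countable set of finite initial segments of members of $\mathbb A_0$. For $\sigma\in\Sigma_0$ of length $m-1$ let $A_\sigma=\{\alpha_m:\sigma\subset\alpha\in\mathbb A_0\}$, and define $h_\sigma:\mathbb R^{A_\sigma}\to\mathbb R^{\mathbb A_0}$ by $h_\sigma(y)(\alpha)=\frac1m y(\alpha_m)$ if $\sigma\subset\alpha$ and $h_\sigma(y)(\alpha)=0$ otherwise. This map is continuous and $\frac1m$-Lipschitz, and the compact set $\Psi_\sigma=h_\sigma(\Phi_m(A_\sigma))$ contains $\kappa(\sigma,x)|_{\mathbb A_0}$ for all $x\in P_m$. If $m\ge p$, then $\Psi_\sigma$ is $1/m$-coverable by (B1), and $1/m\le1/p$. If $m<p$, the rank is at most $N$ on $A_\sigma$, so $\Psi_\sigma$ is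 countable by (B2). In both cases $\Psi_\sigma$ is $1/p$-coverable.

The set $\Psi$ is a continuous image of $K$ in a metrizable space, so every $\psi\in\Psi$ is a pointwise limit of a sequence $\kappa(\sigma_i,x_i)|_{\mathbb A_0}$. If some $\sigma\in\Sigma_0$ equals $\sigma_i$ for infinitely many $i$, then $\psi\in\Psi_\sigma$. Suppose not. If $\psi(\alpha)\ne0$ and $\psi(\alpha')\ne0$ for some $\alpha\ne\alpha'$ in $\mathbb A_0$, then for all large $i$ the sequence $\sigma_i$ is a common initial segment of $\alpha$ and $\alpha'$. There are finitely many of these and they lie in $\Sigma_0$, so one of them occurs infinitely often, a contradiction. Thus $\psi$ has at most one non-zero coordinate and lies in one of the sets $\{t1_{\{\alpha\}}:j/p\le t\le(j+1)/p\}$, $\alpha\in\mathbb A_0$, $0\le j<p$, where $1_{\{\alpha\}}$ is the indicator function of $\{\alpha\}$. These are countably many compact sets of diameter $1/p$.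
\end{proof}

\section{From points to measures: $C(K)$ is $\sigma$-Asplund generated}\label{sec:a}

Lemma~\ref{lem:K} concerns the points of $K$ and the functions $f_\alpha$. We need all measures and all continuous functions. Polynomials in the $f_\alpha$ take care of the functions, provided we fix the polynomial and hence its Lipschitz constant; a measure is approximated by its masses on the pieces of the cover. The next proposition proves Theorem~\ref{thm:main}(a) and the first half of Theorem~\ref{thm:more}(iii).

\begin{proposition}\label{prop:a}
Let $X=C(K)$ or $X=X_0$. Then $X$ is $\sigma$-Asplund generated.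
\end{proposition}

\begin{proof}
Fix $\varepsilon>0$. For a polynomial $G$ in $l\ge1$ variables with rational coefficients, let $\lambda_G$ be a Lipschitz constant of $G$ on $[0,1]^l$ for the maximum norm, let $S_G=\max_{[0,1]^l}|G|$, and choose $p=p(G)\ge1$ with $\lambda_G/p\le\varepsilon/16$. For $\vec\alpha=(\alpha^1,\dots,\alpha^l)$ write $G(f_{\vec\alpha})=G(f_{\alpha^1},\dots,f_{\alpha^l})$, and for $N\in\omega$ put
\[
M(G,N)=\big\{h\in B_X:\ \|h-G(f_{\vec\alpha})\|\le\varepsilon/16\ \text{ for some }\alpha^1,\dots,\alpha^l\in\mathbb A^{p(G)}_N\big\}.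
\]
There are countably many such sets, and they cover $B_X$: the $f_\alpha$ separate the points of $K$, so by Stone--Weierstrass each $h\in B_X$ is within $\varepsilon/16$ of some $G(f_{\vec\alpha})$, and $\alpha^1,\dots,\alpha^l\in\mathbb A^{p(G)}_N$ for large $N$. We show that each non-empty $M=M(G,N)$ is $\varepsilon$-Asplund in $X$. By Lemma~\ref{lem:countable} with $Q=(B_{X^*},w^*)$ and $\eta=\varepsilon/2$, it suffices to cover $B_{X^*}$, for a countable non-empty $M_0\subset M$, by countably many sets of $M_0$-diameter less than $\varepsilon/2$.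

For $h\in M_0$ choose witnesses $\vec\alpha(h)$. Let $\mathbb A_0\subset\mathbb A^p_N$ be the countable set of all their entries, let $\Psi$ be as in Lemma~\ref{lem:K}, let $\rho:K\to\Psi$ be the restriction map, and put $G_h(\psi)=G(\psi(\alpha^1),\dots,\psi(\alpha^l))$ for $\psi\in\Psi$, where $\vec\alpha(h)=(\alpha^1,\dots,\alpha^l)$. Then $G(f_{\vec\alpha(h)})=G_h\circ\rho$. If $C_0,C_1,\dots$ are compact sets of diameter at most $1/p$ that cover $\Psi$, the non-empty sets among $(\Psi\cap C_i)\setminus\bigcup_{j<i}C_j$ form a countable partition of $\Psi$ into Borel sets $\Psi_i$ of diameter at most $1/p$. Pick $\psi_i\in\Psi_i$. For every $h\in M_0$ we have $|G_h-G_h(\psi_i)|\le\lambda_G/p\le\varepsilon/16$ on $\Psi_i$. For a finitely supported rational sequence $t=(t_i)$ put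
\[
V_t=\Big\{x^*\in B_{X^*}:\ \Big|\langle x^*,h\rangle-\sum_it_iG_h(\psi_i)\Big|\le\frac{3\varepsilon}{16}\ \text{ for all }h\in M_0\Big\}.
\]
There are countably many sets $V_t$, and each has $M_0$-diameter at most $3\varepsilon/8<\varepsilon/2$.

It remains to show that they cover $B_{X^*}$. Let $x^*\in B_{X^*}$. By Hahn--Banach and Riesz there is a signed Radon measure $\mu$ on $K$ of total variation at most $1$ with $\langle x^*,h\rangle=\int h\,d\mu$ for $h\in X$. The image measure $\nu(\cdot)=\mu(\rho^{-1}(\cdot))$ on $\Psi$ has total variation at most $1$, so $\sum_i|\nu(\Psi_i)|\le1$, and there is $t$ with $\sum_i|t_i-\nu(\Psi_i)|\le\varepsilon/(16(1+S_G))$. For $h\in M_0$ we have $\int_KG(f_{\vec\alpha(h)})\,d\mu=\int_\Psi G_h\,d\nu$, and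
\begin{align*}
\Big|\langle x^*,h\rangle-\int_\Psi G_h\,d\nu\Big|&\le\|h-G(f_{\vec\alpha(h)})\|\le\frac\varepsilon{16},\\
\Big|\int_\Psi G_h\,d\nu-\sum_i\nu(\Psi_i)G_h(\psi_i)\Big|&\le\sum_i\int_{\Psi_i}|G_h-G_h(\psi_i)|\,d|\nu|\le\frac\varepsilon{16},\\
\Big|\sum_i\nu(\Psi_i)G_h(\psi_i)-\sum_it_iG_h(\psi_i)\Big|&\le S_G\sum_i|\nu(\Psi_i)-t_i|\le\frac\varepsilon{16}.
\end{align*}
Adding the three lines gives $x^*\in V_t$.
\end{proof}

\section{The obstruction}\label{sec:b}

All negative statements come from one proposition about approximating the $f_\alpha$ at the points $\kappa(y)$.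

\begin{proposition}\label{prop:obstruction}
Let $0\le\eta<1/2$. There do not exist a cover $\mathbb A=\bigcup_{n\in\omega}\mathbb A_n$ and, for each $n$, a compact space $Q_n$, a map $q_n:\mathbb P\to Q_n$ and functions $g^n_\alpha\in C(Q_n)$ $(\alpha\in\mathbb A_n)$ such that $(Q_n,(g^n_\alpha)_{\alpha\in\mathbb A_n})$ is $\varepsilon$-fragmented for every $\varepsilon>0$ and
\[
|g^n_\alpha(q_n(y))-f_\alpha(\kappa(y))|\le\eta\qquad(y\in\mathbb P,\ \alpha\in\mathbb A_n).
\]
\end{proposition}

\begin{proof}
Suppose that they exist. The metric $2^{-\min\{k:\alpha_k\ne\alpha'_k\}}$ on $\mathbb A$ is complete, and its open balls are the sets $\{\alpha:\sigma\subset\alpha\}$ with $\sigma$ finite. By the Baire theorem some $\mathbb A_n$ is dense in such a set, with $\sigma$ of length $m-1$, say. Hence for each $a\in A^{(m)}$ there is $\alpha(a)\in\mathbb A_n$ with $\sigma\subset\alpha(a)$ and $\alpha(a)_m=a$, and then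
\[
f_{\alpha(a)}(\kappa(\sigma,x))=\tfrac1mF_m(x,a)\qquad(x\in P_m).
\]
Now that $m$ is known, choose $\varepsilon>0$ with $2m\varepsilon<1-2\eta$; here we use $\eta<1/2$ and fragmentation at all scales. Apply (B3) of the $m$-th block to $Q_n$, $B=A^{(m)}$, $g_a=g^n_{\alpha(a)}$, the identity map $\pi$, and $c(x)=q_n(\sigma,x)$. We get $\theta,N,v$, and for $a=(\theta,N)$ points $x_0,x_1\in P_m$ with $F_m(x_0,a)=0$, $F_m(x_1,a)=m$ and $|g_a(c(x_i))-g_a(v)|<m\varepsilon$. Thus $|g_a(c(x_1))-g_a(c(x_0))|<2m\varepsilon$. On the other hand $f_{\alpha(a)}(\kappa(\sigma,x_i))=i$, so $|g_a(c(x_i))-i|\le\eta$ and $|g_a(c(x_1))-g_a(c(x_0))|\ge1-2\eta>2m\varepsilon$, a contradiction.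
\end{proof}

\begin{remark}
The cover $(\mathbb A^p_N)_{N\in\omega}$ shows why one scale is not enough for this argument. If $\mathbb A^p_N$ is dense in $\{\alpha:\sigma\subset\alpha\}$ with $\sigma$ of length $m-1$, then $m\ge p$, since for $m<p$ no $\alpha\in\mathbb A^p_N$ has $\alpha_m=(\theta,N+1)$. The proof above then needs $\varepsilon<1/(2m)\le1/(2p)$, while Lemma~\ref{lem:K} provides the scale $1/p$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) and of the second half of Theorem~\ref{thm:more}(iii)]
An isomorphic embedding of $C(K)$ restricts to one of $X_0$, so it suffices to treat $X_0$. Suppose that $J:X_0\to Z$ is bounded and linear with $\|f\|\le C\|Jf\|$, where $C>0$, and that $T:Y\to Z$ is bounded and linear with $Y$ Asplund and $TY$ dense in $Z$. For $n\ge1$ let $\mathbb A_n$ be the set of all $\alpha$ for which there is $y^n_\alpha\in nB_Y$ with $\|Jf_\alpha-Ty^n_\alpha\|\le1/(8C)$. Since $TY$ is dense, these sets cover $\mathbb A$. Let $Q_n=(CB_{Z^*},w^*)$ and $g^n_\alpha(z^*)=\langle z^*,Ty^n_\alpha\rangle$. By Corollary~\ref{cor:asplund}, $(Q_n,(g^n_\alpha)_{\alpha\in\mathbb A_n})$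 is $\varepsilon$-fragmented for every $\varepsilon>0$. For $y\in\mathbb P$, the functional $Jf\mapsto f(\kappa(y))$ on $J(X_0)$ has norm at most $C$, because $|f(\kappa(y))|\le\|f\|\le C\|Jf\|$. Let $q_n(y)\in CB_{Z^*}$ be a Hahn--Banach extension. Then
\[
|g^n_\alpha(q_n(y))-f_\alpha(\kappa(y))|=|\langle q_n(y),Ty^n_\alpha-Jf_\alpha\rangle|\le C\cdot\frac1{8C}=\frac18,
\]
which contradicts Proposition~\ref{prop:obstruction} with $\eta=1/8$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(i)]
Suppose that $Y$ is Asplund, $L\subset Y^*$ is weak$^*$ compact and $\chi:L\to K$ is a continuous surjection. Choose $C>0$ with $L\subset CB_{Y^*}$. The elements of $Y$ are continuous functions on $L$ that separate points. By Stone--Weierstrass, for each $\alpha$ there are a rational polynomial $G$ in $l$ variables, $n\ge1$ and $y_1,\dots,y_l\in nB_Y$ such that $g=G(y_1,\dots,y_l)|_L$ satisfies $|g-f_\alpha\circ\chi|\le1/8$ on $L$. Let $\mathbb A_{G,n}$ be the set of all $\alpha$ for which the pair $(G,n)$ works, and let $g^{G,n}_\alpha$ be such a function $g$. The countably many sets $\mathbb A_{G,n}$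 cover $\mathbb A$.

Fix $(G,n)$ and $\varepsilon>0$, and let $\lambda$ be a Lipschitz constant of $G$ on $[-Cn,Cn]^l$ for the maximum norm. By Corollary~\ref{cor:asplund} with $T$ the identity, every non-empty $E\subset L$ has a non-empty relatively open subset $U$ with $|\langle u-u',y\rangle|<\varepsilon/(\lambda+1)$ for $u,u'\in U$ and $y\in nB_Y$. Then $|g^{G,n}_\alpha(u)-g^{G,n}_\alpha(u')|<\varepsilon$ for all $\alpha\in\mathbb A_{G,n}$. So $(L,(g^{G,n}_\alpha)_{\alpha\in\mathbb A_{G,n}})$ is $\varepsilon$-fragmented for every $\varepsilon>0$. For $y\in\mathbb P$ pick $q(y)\in L$ with $\chi(q(y))=\kappa(y)$; then $|g^{G,n}_\alpha(q(y))-f_\alpha(\kappa(y))|\le1/8$. This contradicts Proposition~\ref{prop:obstruction}.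

The point evaluations form a weak$^*$ compact subset of $B_{C(K)^*}$ homeomorphic to $K$. If $L$ as above were mapped continuously onto $(B_{C(K)^*},w^*)$, the preimage of this subset would be a weak$^*$ compact subset of $Y^*$ that is mapped continuously onto $K$, which we have just excluded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(ii)]
Suppose that $\Gamma_n$ and $H_n$ exist for some $\eta<1/2$. Put $\mathbb A_n=\{\alpha:f_\alpha\in\Gamma_n\}$, and for $\alpha\in\mathbb A_n$ choose $h^n_\alpha\in H_n$ with $\|f_\alpha-h^n_\alpha\|\le\eta$. Let $Q_n=(B_{W^*},w^*)$ and $g^n_\alpha(u)=\langle u,h^n_\alpha\rangle$; this family is $\varepsilon$-fragmented for every $\varepsilon>0$ by the hypothesis on $H_n$. Let $q_n(y)\in B_{W^*}$ be a Hahn--Banach extension of the evaluation at $\kappa(y)$. Then $|g^n_\alpha(q_n(y))-f_\alpha(\kappa(y))|=|\langle q_n(y),h^n_\alpha-f_\alpha\rangle|\le\eta$, which contradicts Proposition~\ref{prop:obstruction}. For $\eta=1/2$ one set suffices: the singleton $H$ formed by the constant function $1/2$ is $\varepsilon$-Asplund in $W$ for every $\varepsilon>0$,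 and $\|f_\alpha-1/2\|\le1/2$ because $0\le f_\alpha\le1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Weak compactness and $\sigma$-Asplund generated Banach spaces},\\
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/90627}

\end{thebibliography}
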